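\title{The star problem and the finite power property are undecidable in a product of two free monoids}

\begin{abstract}
For a recognizable language $L$ in a trace monoid, the star problem asks whether $L^*$ is recognizable, and the finite power problem asks whether $L^*$ is a finite union of powers of $L$. We show that decidability of these problems does not pass from two trace monoids to their direct product: both are decidable in free monoids, and both are undecidable in $\{a,c\}^*\times\{b,d\}^*$. The proof reduces the domino problem to the existence of a pair of infinite words on which a nondeterministic two-tape device never raises an alarm; the tiling is written along the $11$-adic and $23$-adic valuations of the positions. Both problems are $\Sigma^0_1$-complete in every trace monoid whose independence graph contains an induced four-cycle, and, by a theorem of Richomme, these are exactly the trace monoids in which they are undecidable.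
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Trace monoids, stars and powers}

An \emph{independence alphabet} is a pair $(\Sigma,I)$ of a finite alphabet $\Sigma$ and an irreflexive, symmetric relation $I\subseteq\Sigma\times\Sigma$. Letters $a,b$ are \emph{independent} if $(a,b)\in I$ and \emph{dependent} otherwise. The \emph{trace monoid} $\mathbb M(\Sigma,I)$ is the quotient of the free monoid $\Sigma^*$ by the congruence generated by $ab=ba$ for $(a,b)\in I$; its elements are \emph{traces}, and $\varepsilon$ denotes the empty word and the empty trace. For $I=\emptyset$ we get the free monoid, and if any two distinct letters are independent we get the free commutative monoid. For $\Gamma\subseteq\Sigma$ we write $\mathbb M(\Gamma,I)$ for the trace monoid over $\Gamma$ with $I$ restricted to $\Gamma$.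

A language $L\subseteq\mathbb M(\Sigma,I)$ is \emph{recognizable} if there are a finite monoid $S$, a homomorphism $\varphi\colon\mathbb M(\Sigma,I)\to S$ and a subset $F\subseteq S$ with $L=\varphi^{-1}(F)$. Membership in $L$ then depends on a bounded amount of information about a trace, and this information is multiplicative. As input to an algorithm, $L$ is given by the multiplication table of $S$, the elements $\varphi(a)$ for $a\in\Sigma$, and $F$. Put $L^0=\{\varepsilon\}$, $L^{k+1}=L^kL$ and $L^*=\bigcup_{k\ge0}L^k$, the submonoid generated by $L$. The language $L$ has the \emph{finite power property} (FPP) if $L^*=L^0\cup L^1\cup\dots\cup L^n$ for some $n\in\mathbb N$. For a fixed trace monoid we consider two decision problems, whose input is a recognizable language $L$: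
\begin{itemize}
\item the \emph{star problem}: is $L^*$ recognizable?
\item the \emph{FPP problem}: does $L$ have the FPP?
\end{itemize}

In a free monoid the recognizable languages are the regular ones, and by Kleene's theorem they are closed under star, so the star problem is trivial. The FPP problem is decidable there \cite{Simon,Hashiguchi}. In every trace monoid the recognizable languages are closed under union and concatenation \cite{Fliess,CoriPerrin}, so the FPP of $L$ implies that $L^*$ is recognizable. Two independent letters already suffice to destroy closure under star.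

\begin{example}\label{ex:ab}
Let $a,b$ be independent, so that $\mathbb M(\{a,b\},I)=a^*\times b^*$. The three languages below are recognizable by Lemma~\ref{lem:rect}.
\begin{enumerate}
\item $L_1=\{(a,b)\}$. Here $L_1^*=\{(a^n,b^n):n\ge0\}$ is not recognizable: if $\varphi$ recognized it, there would be $m<m'$ with $\varphi(\varepsilon,b^m)=\varphi(\varepsilon,b^{m'})$, hence $\varphi(a^m,b^m)=\varphi(a^m,b^{m'})$, although only the first pair lies in $L_1^*$. The star ties the lengths of the two components together, and a finite monoid cannot record this tie.
\item $L_2=L_1\cup(a^2a^*\times b^2b^*)$. Every product of at least two elements of $L_2$ lies in $a^2a^*\times b^2b^*$, so $L_2^*=L_2^0\cup L_2^1$. The new elements absorb all long pairs and cut the tie.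
\item $L_3=\{(a,\varepsilon),(\varepsilon,b)\}$. Here $L_3^*$ is the whole monoid, but $L_3$ lacks the FPP, because the elements of $L_3^k$ have length $k$.
\end{enumerate}
\end{example}

\subsection*{The question}

Suppose $\Sigma=\Gamma\cup\Delta$ with $\Gamma,\Delta$ nonempty and disjoint and $\Gamma\times\Delta\subseteq I$. Then $\mathbb M(\Sigma,I)\cong\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$. The following induction step for trace monoids of this form is posed as an open question in \cite{source}.

\begin{quote}
\textbf{Question.} Assume that the star problem and the FPP problem are both decidable in $\mathbb M(\Gamma,I)$ and in $\mathbb M(\Delta,I)$. Does it follow, for every independence alphabet and every such decomposition, that the star problem is decidable in $\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$? Does it follow that the FPP problem is?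
\end{quote}

There are reasons to expect a positive answer. A recognizable subset of a direct product is a finite union of products $K_1\times K_2$ of recognizable subsets of the factors (see the proof of Lemma~\ref{lem:rect}), so the input consists of finitely many inputs for the factors. It is known that, under the hypotheses of the Question, each of the two problems reduces to languages in which every trace contains a letter of $\Gamma$ and a letter of $\Delta$. Finally, say that $(\Sigma,I)$ \emph{contains an induced $C_4$} if there are distinct letters $a,b,c,d$ with $(a,b),(b,c),(c,d),(d,a)\in I$ and $(a,c),(b,d)\notin I$. Richomme \cite{Richomme} proved that both problems are decidable in every trace monoid without induced $C_4$; this covers, for instance, $\{a,c\}^*\times b^*$. The four letters of an induced $C_4$ generate $\{a,c\}^*\times\{b,d\}^*$, a product of two free monoids, to which a positive answer would apply at once.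

\subsection*{Results}

The answer is negative for both problems, already in this monoid. A \emph{domino system} is a triple $\mathcal D=(C,H,V)$ with $C$ finite and nonempty and $H,V\subseteq C\times C$. It \emph{tiles} $\mathbb N^2$ if there is a map $\theta\colon\mathbb N^2\to C$ with
\begin{equation}\label{eq:tiling}
(\theta(i,j),\theta(i+1,j))\in H\quad\text{and}\quad(\theta(i,j),\theta(i,j+1))\in V
\end{equation}
for all $i,j\ge0$. Whether $\mathcal D$ tiles $\mathbb N^2$ is undecidable \cite{Berger,Robinson}.

\begin{theorem}\label{thm:main}
There is an algorithm which, given a domino system $\mathcal D$, outputs a recognizable language $L\subseteq\{a,c\}^*\times\{b,d\}^*$, all of whose elements have two nonempty components, such that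
\begin{itemize}
\item if $\mathcal D$ does not tile $\mathbb N^2$, then $L$ has the FPP and $L^*$ is recognizable;
\item if $\mathcal D$ tiles $\mathbb N^2$, then $L^*$ is not recognizable and $L$ does not have the FPP.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $\Gamma=\{a,c\}$, $\Delta=\{b,d\}$ and $I=(\Gamma\times\Delta)\cup(\Delta\times\Gamma)$. The star problem and the FPP problem are decidable in $\mathbb M(\Gamma,I)$ and in $\mathbb M(\Delta,I)$, and both are undecidable in $\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$, even for languages in which every trace contains a letter of $\Gamma$ and a letter of $\Delta$. Both parts of the Question have a negative answer.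
\end{corollary}

\begin{proof}
The factors are the free monoids $\{a,c\}^*$ and $\{b,d\}^*$, where both problems are decidable. An algorithm for either problem in the product, applied to the language of Theorem~\ref{thm:main}, would decide whether $\mathcal D$ tiles $\mathbb N^2$.
\end{proof}

Recall that $\Sigma^0_1$ is the class of semi-decidable problems, and that a problem in $\Sigma^0_1$ is \emph{$\Sigma^0_1$-complete} if every problem in $\Sigma^0_1$ reduces to it by a computable map that preserves and reflects the answer ``yes'' (a many-one reduction).

\begin{theorem}\label{thm:class}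
\begin{enumerate}
\item[(a)] In every trace monoid the star problem and the FPP problem are in $\Sigma^0_1$. If $(\Sigma,I)$ contains an induced $C_4$, both are $\Sigma^0_1$-complete in $\mathbb M(\Sigma,I)$, and in particular undecidable.
\item[(b)] If $\mathbb M(\Gamma,I)$ and $\mathbb M(\Delta,I)$ are both non-commutative, then both problems are undecidable in $\mathbb M(\Gamma,I)\times\mathbb M(\Delta,I)$.
\item[(c)] In $\mathbb M(\Sigma,I)$ each of the two problems is decidable if and only if $(\Sigma,I)$ has no induced $C_4$. Under the hypotheses of the Question, each of the two problems is decidable in the product if and only if at least one of $\mathbb M(\Gamma,I)$, $\mathbb M(\Delta,I)$ is commutative.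
\end{enumerate}
\end{theorem}

Richomme's theorem is used in part (c) and nowhere else.

\subsection*{Outline}

A factorization of a pair of words $(u,v)$ into elements of $L$ is a run of a nondeterministic device with one head on $u$ and one on $v$. Section~\ref{sec:scanners} turns this into a dichotomy modeled on $L_1$ and $L_2$ of Example~\ref{ex:ab}. To a two-tape \emph{scanner}, which may raise alarms, we attach a language that behaves like $L_2$ if every long pair of words causes an alarm, and like $L_1$ if some pair of infinite words causes none. The price is that the scanner can forget its state at any moment, so its heads drift apart in an uncontrolled way. Sections~\ref{sec:digits} and~\ref{sec:SD} construct, from a domino system, a scanner that works in spite of this drift. Section~\ref{sec:proofs} proves Theorems~\ref{thm:main} and~\ref{thm:class}.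

\section{Rectangles and tilings}\label{sec:prelim}

Let $A,B$ be finite alphabets. A \emph{rectangle} is a set $K_1\times K_2$ with $K_1\subseteq A^*$ and $K_2\subseteq B^*$ regular. From a finite automaton for a regular language one computes a recognizing homomorphism, namely the map to the transition monoid of an equivalent deterministic automaton.

\begin{lemma}\label{lem:rect}
A subset of $A^*\times B^*$ is recognizable if and only if it is a finite union of rectangles, and from the rectangles one can compute a recognizing triple $(S,\varphi,F)$. The concatenation of two finite unions of rectangles is a finite union of rectangles.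
\end{lemma}

\begin{proof}
If $L=\varphi^{-1}(F)$, put $\varphi_1(u)=\varphi(u,\varepsilon)$ and $\varphi_2(v)=\varphi(\varepsilon,v)$. Since $\varphi(u,v)=\varphi_1(u)\varphi_2(v)$, the set $L$ is the union of the rectangles $\varphi_1^{-1}(s)\times\varphi_2^{-1}(s')$ with $ss'\in F$. Conversely, if $K_i=\varphi_i^{-1}(F_i)$ with $\varphi_i$ mapping into $S_i$, then $(u,v)\mapsto(\varphi_1(u),\varphi_2(v))\in S_1\times S_2$ and $F_1\times F_2$ recognize $K_1\times K_2$. For a finite union, map into the direct product of the monoids and accept if some coordinate accepts. The last claim follows from $(K_1\times K_2)(K_1'\times K_2')=K_1K_1'\times K_2K_2'$.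
\end{proof}

We use K\"onig's lemma: an infinite, finitely branching rooted tree has an infinite path. Say that $\mathcal D$ tiles a square if some map $\theta$ on the square satisfies each condition in \eqref{eq:tiling} whose two cells lie in the square. Applied to the tree of tilings of the squares $[0,N]^2$, or of the squares $[-N,N]^2$, ordered by extension, K\"onig's lemma shows that tiling all finite squares, tiling $\mathbb N^2$ and tiling $\mathbb Z^2$ are equivalent. We use Berger's theorem \cite{Berger} (see also \cite{Robinson}) in the following form: the halting problem many-one reduces to the set of domino systems that do not tile, so this set is undecidable and $\Sigma^0_1$-complete.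

\section{Scanners and their languages}\label{sec:scanners}

\subsection*{Alarms and silence}

\begin{definition}\label{def:scanner}
A \emph{scanner} is a tuple $\mathcal S=(A,B,Z,z_0,\delta,E)$ with finite nonempty alphabets $A,B$, a finite set $Z$ of states, an initial state $z_0\in Z$, a finite set $\delta\subseteq Z\times A^+\times B^+\times Z$ of \emph{transitions} and a finite set $E\subseteq Z\times A^+\times B^+$ of \emph{alarm triples}, such that
\begin{equation}\label{eq:R}
(z,a,b,z_0)\in\delta\qquad\text{for all } z\in Z,\ a\in A,\ b\in B .\tag{R}
\end{equation}
The transitions in \eqref{eq:R} are the \emph{resets}.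
\end{definition}

Let $u=u_1u_2\cdots$ and $v=v_1v_2\cdots$ be finite or infinite words over $A$ and $B$. A \emph{configuration} is a triple $(z,P,Q)$ with $z\in Z$ and $P,Q\ge1$; the heads are about to read $u_P$ and $v_Q$. There is a \emph{step} $(z,P,Q)\to(z',P+|x|,Q+|y|)$ if $(z,x,y,z')\in\delta$, the word $x$ occurs in $u$ starting at position $P$, and $y$ occurs in $v$ starting at position $Q$. A configuration $(z,P,Q)$ is \emph{alarming} if for some $(z,x,y)\in E$ the word $x$ occurs in $u$ at $P$ and $y$ occurs in $v$ at $Q$. There is an \emph{alarm on $(u,v)$} if an alarming configuration is reachable from $(z_0,1,1)$. Otherwise $(u,v)$ is \emph{silent}. Silence is a condition on all runs, so additional transitions make it harder to achieve.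

\begin{example}\label{ex:pm}
Let $A=B=\{+,-\}$ and $Z=\{z_0\}$, let $\delta$ consist of the resets, and let the alarm triples be given by the pairs $(+,+)$, $(-,-)$, $(++,--)$, $(--,++)$. Only the configurations $(z_0,n,n)$ are reachable, and $\bigl((+-)^\omega,(-+)^\omega\bigr)$ is silent. Now add all transitions $(z_0,aa',b,z_0)$, so that $(z_0,3,2)$ becomes reachable, and let $|u|=|v|=3$. If the first two alarm triples do not apply at $(2,2)$, $(3,2)$, $(3,3)$, then $u_2\ne v_2\ne u_3\ne v_3$, so $u_2=u_3\neq v_2=v_3$ and one of the last two applies at $(2,2)$. Thus there is an alarm on every pair in $A^3\times B^3$.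
\end{example}

The two behaviors in this example are the only possible ones.

\begin{lemma}\label{lem:dichotomy}
For every scanner exactly one of the following holds.
\begin{enumerate}
\item[(I)] There is $N\ge1$ such that there is an alarm on every $(u,v)\in A^N\times B^N$.
\item[(II)] There is a silent pair $(u,v)\in A^\omega\times B^\omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
An alarm on a pair of prefixes of $u$ and $v$ is an alarm on $(u,v)$. Hence (I) and (II) exclude each other, and the silent pairs of finite words of equal length form a finitely branching tree under extension of both words by one letter. If (I) fails, this tree has a node at every depth, and K\"onig's lemma gives $(u,v)\in A^\omega\times B^\omega$ all of whose pairs of prefixes of equal length are silent. An alarm on $(u,v)$ would read only finite prefixes, so $(u,v)$ is silent.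
\end{proof}

\subsection*{The language of a scanner}

For a scanner with one state the language to consider is visible from Example~\ref{ex:ab}: take the pairs $(x,y)$ that label transitions, together with the rectangles $xA^*\times yB^*$ for the alarm triples $(z_0,x,y)$. A factorization follows a run, and at an alarm a single factor swallows the rest of both words. With $A=\{a\}$, $B=\{b\}$ and only the reset as transition, this gives $L_1$ for $E=\emptyset$ and $L_2$ for $E=\{(z_0,aa,bb)\}$.

With several states there is a difficulty: nothing forces the factor after a transition into $z'$ to be a transition out of $z'$. We therefore write the states into the first word. In front of every letter of $A$ we insert the list of all states, and the place where a factor boundary cuts this list indicates the current state. A mismatch of states then produces a malformed first word, and we make such products harmless by putting all pairs with malformed first word into the language.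

Let $Z=\{1,\dots,r\}$ with $z_0=1$ and $Z\cap A=\emptyset$, and put $\hat A=A\cup Z$. A nonempty word over $\hat A$ is \emph{well formed} if each of its factors of length two has one of the forms $z\,(z{+}1)$ with $z<r$, or $r\,a$ with $a\in A$, or $a\,1$ with $a\in A$. Let $W$ be the set of well-formed words and $\overline W=\hat A^+\setminus W$; both are regular. For $z\in Z$ and $x=a_1\cdots a_k\in A^+$ let
\[
[z,x]=z\,(z{+}1)\cdots r\,a_1\cdot 1\,2\cdots r\,a_2\cdots 1\,2\cdots r\,a_k,\qquad \sigma_z=1\,2\cdots(z-1),
\]
so that $\sigma_1=\varepsilon$ and
\begin{equation}\label{eq:glue}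
[z,x]\,\sigma_{z'}\,[z',x']=[z,xx'] .
\end{equation}
The following facts are immediate from the definition of $W$.
\begin{enumerate}
\item[(W1)] Nonempty factors of well-formed words are well formed.
\item[(W2)] In a well-formed word, a symbol that follows an occurrence of $[z,x]\sigma_{z'}$ equals $z'$. (The last symbol of $[z,x]\sigma_{z'}$ is $z'-1$ if $z'>1$ and a letter of $A$ if $z'=1$.)
\item[(W3)] A well-formed word that starts with a state $z$ and contains at least $k\geq1$ letters of $A$ has a prefix $[z,x]$ with $|x|=k$.
\end{enumerate}
Define
\begin{gather*}
T=\bigl\{([z,x]\sigma_{z'},\,y):(z,x,y,z')\in\delta\bigr\},\qquad U=\bigcup_{(z,x,y)\in E}[z,x]\hat A^*\times yB^*,\\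
L_{\mathcal S}=T\cup U\cup(\overline W\times B^+)\subseteq\hat A^*\times B^* .
\end{gather*}
For instance, if $r=3$, the transition $(2,aa',y,3)$ contributes $(2\,3\,a\,1\,2\,3\,a'\,1\,2,\;y)$ to $T$. The language $L_{\mathcal S}$ is a finite union of rectangles computable from $\mathcal S$, its elements have two nonempty components, and $U$ is a right ideal: $U\cdot(\hat A^*\times B^*)\subseteq U$.

\begin{lemma}[Chaining]\label{lem:chain}
Let $(\hat u,v)=l_1\cdots l_n$ with $n\ge1$, $l_i\in L_{\mathcal S}$ and $\hat u\in W$. Then all $l_i$ lie in $T\cup U$, and the first symbol of $\hat u$ is a state $q_0$. Let $j$ be such that $l_1,\dots,l_j\in T$. Then there are transitions $(q_{i-1},x_i,y_i,q_i)\in\delta$ with $l_i=([q_{i-1},x_i]\sigma_{q_i},y_i)$ for $1\le i\le j$. If moreover $l_{j+1}\in U$, there is $(q_j,x,y)\in E$ such that $[q_0,x_1\cdots x_jx]$ is a prefix of $\hat u$ and $y_1\cdots y_jy$ is a prefix of $v$.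
\end{lemma}

\begin{proof}
The first components of the $l_i$ are nonempty factors of $\hat u$, hence well formed by (W1), so $l_i\notin\overline W\times B^+$. The first component of an element of $T\cup U$ begins with the start state of the transition or alarm triple it comes from. By (W2) this state equals the end state of the preceding factor whenever that factor is in $T$. The last claim follows from \eqref{eq:glue}.
\end{proof}

\begin{proposition}\label{prop:language}
Let $L=L_{\mathcal S}$. If \textup{(I)} holds, then $L$ has the FPP and $L^*$ is recognizable. If \textup{(II)} holds, then $L^*$ is not recognizable and $L$ does not have the FPP.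
\end{proposition}

\begin{proof}
\emph{Case \textup{(I)}.} We show $L^*=L^0\cup\dots\cup L^{N+1}$; then $L^*$ is recognizable by Lemma~\ref{lem:rect}. Let $(\hat u,v)\in L^*$ be different from $(\varepsilon,\varepsilon)$. Then $\hat u$ and $v$ are nonempty. If $\hat u\in\overline W$, then $(\hat u,v)\in L$. So let $\hat u\in W$. By Lemma~\ref{lem:chain} and because $U$ is a right ideal, $(\hat u,v)\in T^m\cup T^mU$ for some $m\ge0$. If $m\le N$ we are done. Let $m\ge N+1$. Every element of $T$ contributes at least one letter of $A$ to $\hat u$ and one letter to $v$, and $\hat u$ starts with a state $z$. By (W3) and \eqref{eq:glue},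
\[
\hat u=[z,a_1]\,[1,a_2\cdots a_{N+1}]\,\hat u',\qquad v=b_1\,b_2\cdots b_{N+1}\,v'
\]
with $a_i\in A$, $b_i\in B$. We replace the given factorization by a short one. The reset $(z,a_1,b_1,z_0)$ gives $([z,a_1],b_1)\in T$. By (I) there is an alarm on $(a_2\cdots a_{N+1},b_2\cdots b_{N+1})$: there are transitions $(q_{i-1},x_i,y_i,q_i)$, $1\le i\le j$, with $q_0=1$ and a triple $(q_j,x,y)\in E$ such that $x_1\cdots x_jx$ and $y_1\cdots y_jy$ are prefixes of these two words. All $x_i$ and $x$ are nonempty, so $j+1\le N$. By \eqref{eq:glue}, the product of the $j$ corresponding elements of $T$ and of $([q_j,x],y)$ is $([1,x_1\cdots x_jx],\,y_1\cdots y_jy)$, whose components are prefixes of $[1,a_2\cdots a_{N+1}]$ and $b_2\cdots b_{N+1}$. What remains of $\hat u$ and $v$ is absorbed by $\hat A^*$ and $B^*$ in the definition of $U$. Hence $(\hat u,v)\in T\,T^jU\subseteq L^{j+2}$ with $j+2\le N+1$.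

\emph{Case \textup{(II)}.} Let $(u,v)$ be a silent infinite pair. For $n,m\ge1$ put $\hat u_n=[1,u_1\cdots u_n]\in W$ and $v_{\le m}=v_1\cdots v_m$, and let $K$ be the maximal length of a word occurring in $\delta$. The resets $(z_0,u_i,v_i,z_0)$ give $([1,u_i],v_i)\in T$, so $(\hat u_n,v_{\le n})\in L^*$ for all $n$. Suppose $(\hat u_n,v_{\le m})\in L^j$, and apply Lemma~\ref{lem:chain} to a factorization into $j$ elements of $L$; here $q_0=1=z_0$. If some factor were outside $T$, the factors before the first such factor would describe a run on $(u,v)$ from $(z_0,1,1)$, and that factor, which lies in $U$, would show that the run ends in an alarming configuration. So all $j$ factors are in $T$, and $n=\sum|x_i|$, $m=\sum|y_i|$ give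
\begin{equation}\label{eq:ratio}
j\le n\le Kj,\qquad m\le Kj\le Kn .
\end{equation}
Thus $(\hat u_n,v_{\le n})\in L^j$ forces $j\ge n/K$, and $L$ does not have the FPP. Suppose a homomorphism $\varphi$ into a finite monoid recognizes $L^*$. Some value is taken by $\varphi(\varepsilon,v_{\le m})$ for infinitely many $m$, so there are $m\ge1$ and $m'>Km$ with $\varphi(\varepsilon,v_{\le m})=\varphi(\varepsilon,v_{\le m'})$. Multiplying by $\varphi(\hat u_m,\varepsilon)$, we see that $(\hat u_m,v_{\le m})\in L^*$ implies $(\hat u_m,v_{\le m'})\in L^*$, contradicting \eqref{eq:ratio}.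
\end{proof}

\begin{remark}\label{rem:R}
Condition \eqref{eq:R} is needed because $L^*$ describes runs from every state, not only from $z_0$. Take $A=\{a\}$, $B=\{b\}$, $Z=\{1,2\}$, $\delta=\{(2,a,b,2)\}$ and $E=\{(1,a,b)\}$. Then (I) holds with $N=1$ and $T=\{(2a1,b)\}$. By chaining, $((2a1)^n,b^m)\in L^*$ with $n\geq1$ holds only for $m=n$, so $L^*$ is not recognizable by the argument of Example~\ref{ex:ab}.
\end{remark}

\section{Last nonzero digits}\label{sec:digits}

It remains to construct from $\mathcal D$ a scanner that has a silent infinite pair if and only if $\mathcal D$ tiles $\mathbb N^2$.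

\subsection*{What the resets cost}

To check a two-dimensional constraint on one-dimensional tapes, the scanner has to compare letters at unbounded distance, so its heads must move at different speeds. But a run may be reset at any time, and it can then start any test from the pair of positions where it happens to be. We give up all control of these positions: the pair that encodes a tiling will be silent from \emph{every} configuration $(z_0,P,Q)$. Consequently each cell of the tiling should occur all along the tapes, and each test has to find out by itself, with finite memory, whether the two positions from which it was started carry neighboring cells.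

For a prime $p$ and an integer $n\ne0$ let $\nu_p(n)$ be the exponent of $p$ in $n$, the \emph{level} of $n$. We let position $n$ carry the cell $(\nu_{11}(n),\nu_{23}(n))$; by the Chinese remainder theorem every cell recurs with bounded gaps. A letter cannot store a level. It can store the last nonzero digit of $n$ in base $p$: let $D_p=\{1,\dots,p-1\}$ and let $\operatorname{dig}_p(n)\in D_p$ be the residue of $n/p^{\nu_p(n)}$ modulo $p$. For $p=5$ the sequence $\operatorname{dig}_5(1),\operatorname{dig}_5(2),\dots$ begins
\[
1234\,\mathbf 1\;1234\,\mathbf 2\;1234\,\mathbf 3\;1234\,\mathbf 4\;1234\,\mathbf 1\;1234\,\mathbf 1\;1234\,\mathbf 2\cdots .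
\]
Level $0$ is periodic, and the boldface letters at the multiples of $p$ repeat the whole sequence. The main idea is that two heads on two copies of this sequence serve as a clock for each other: they see related digits for about $p^m$ steps, where $m$ is determined by the starting positions, and the first unrelated pair of digits tells them that they have reached level $m$.

From now on $p\in\{11,23\}$. We will use that $p$ is prime, that $p\ge11$, and a few residues listed in Section~\ref{sec:SD}.

\begin{lemma}\label{lem:dig}
Let $n,n'$ be integers, $n\ne0$.
\begin{enumerate}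
\item[(D1)] If $n'\ne0$, then $\nu_p(nn')=\nu_p(n)+\nu_p(n')$ and $\operatorname{dig}_p(nn')\equiv\operatorname{dig}_p(n)\operatorname{dig}_p(n')\pmod p$. In particular $\operatorname{dig}_p(pn)=\operatorname{dig}_p(n)$.
\item[(D2)] If $n'\equiv n\pmod{p^{\nu_p(n)+1}}$, then $n'\ne0$, $\nu_p(n')=\nu_p(n)$ and $\operatorname{dig}_p(n')=\operatorname{dig}_p(n)$.
\item[(D3)] If $n'\neq0$, $\nu_p(n)=\nu_p(n')$ and $\operatorname{dig}_p(n)+\operatorname{dig}_p(n')\not\equiv0\pmod p$, then $n+n'\neq0$, $\nu_p(n+n')=\nu_p(n)$ and $\operatorname{dig}_p(n+n')\equiv\operatorname{dig}_p(n)+\operatorname{dig}_p(n')\pmod p$.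
\end{enumerate}
\end{lemma}

\begin{proof}
Write $n=p^\nu n_1$ with $p\nmid n_1$. In (D1) write $n'=p^{\nu'}n_1'$ with $p\nmid n_1'$; then $p\nmid n_1n_1'$ because $p$ is prime. In (D2), $n'=p^\nu n_1'$ with $n_1'\equiv n_1\pmod p$. In (D3), $n+n'=p^\nu(n_1+n_1')$ with $p\nmid n_1+n_1'$.
\end{proof}

\subsection*{Phases}

One level of the digit sequence counts $1,2,\dots,p-1$ and then shows a letter that belongs to the higher levels. This pattern is determined by short windows. A word $y_0\cdots y_{k-1}\in D_p^k$ is \emph{consistent with phase} $\beta\in\mathbb Z/p\mathbb Z$ if $y_l\equiv\beta+l$ for all $l<k$ with $\beta+l\not\equiv0$, and it is \emph{consistent} if it is consistent with some phase. The word $(p-1)\,1$ is consistent with the phases $-1$ and $0$; three letters remove this ambiguity, and four letters contain two overlapping triples.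

\begin{lemma}\label{lem:phase}
\begin{enumerate}
\item[(i)] A word of length $3$ is consistent with at most one phase.
\item[(ii)] If all windows $y_ny_{n+1}y_{n+2}y_{n+3}$ of a sequence $(y_n)_{n\ge n_*}$ over $D_p$ are consistent, there is $e\in\mathbb Z$ with $y_n\equiv n-e\pmod p$ for all $n\ge n_*$ with $n\not\equiv e\pmod p$.
\item[(iii)] For $n,k\ge1$ the word $\operatorname{dig}_p(n)\operatorname{dig}_p(n+1)\cdots\operatorname{dig}_p(n+k-1)$ is consistent with phase $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\beta\ne\beta'$ both be phases of $y_0y_1y_2$. For each $l\in\{0,1,2\}$ we have $\beta+l\equiv0$ or $\beta'+l\equiv0$, since otherwise $\beta+l\equiv y_l\equiv\beta'+l$. Each of the two congruences holds for at most one $l$, and there are three values of $l$.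

(ii) Let $\beta_n$ be the phase of $y_ny_{n+1}y_{n+2}$; it exists because this word is a prefix of a consistent word, and it is unique by (i). A phase of $y_n\cdots y_{n+3}$ must be $\beta_n$, and then $y_{n+1}y_{n+2}y_{n+3}$ is consistent with $\beta_n+1$. So $\beta_{n+1}=\beta_n+1$, hence $\beta_n\equiv n-e$ for a fixed $e$, and $y_n\equiv\beta_n$ whenever $\beta_n\not\equiv0$.

(iii) If $p\nmid n+l$, then $\operatorname{dig}_p(n+l)\equiv n+l$.
\end{proof}

\section{The scanner of a domino system}\label{sec:SD}

Fix $\mathcal D=(C,H,V)$. Both tapes of the scanner $\mathcal S_{\mathcal D}$ use the alphabet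
\[
A=B=D_{11}\times D_{23}\times C .
\]
For a letter $g$ we write $g[11],g[23],g[C]$ for its components: two digits and a \emph{content}. An infinite word $w$ is \emph{standard} if $w_n[p]=\operatorname{dig}_p(n)$ for all $n\ge1$ and both $p$.

The states are $z_0$ and the states of eight \emph{tests}: four skeleton tests, which force the digit tracks to look standard, and four content tests, which check the tiling conditions. A test has a \emph{speed} $(s,t)$: each of its transitions reads $s$ letters of the first tape and $t$ letters of the second. Its start transitions lead from $z_0$ to its own states, and its other transitions and its alarm triples involve only its own states. A \emph{run of the test from $(P,Q)$} begins at $(z_0,P,Q)$ and uses transitions of that test only. For each test we prove that it gives no false alarm on the intended words, from any $(P,Q)$, and that its silence forces what we want.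

\subsection{Free moves and windows}

Besides the resets $(z,g,h,z_0)$ for all states $z$, the scanner has the \emph{free moves} $(z_0,gg',h,z_0)$ and $(z_0,g,hh',z_0)$ for all letters $g,g',h,h'$. They make enough starting positions available.

\begin{lemma}\label{lem:cone}
On infinite words, every $(z_0,P,Q)$ with $P-1\le2(Q-1)$ and $Q-1\le2(P-1)$ is reachable from $(z_0,1,1)$.
\end{lemma}

\begin{proof}
Let $P'=P-1$ and $Q'=Q-1$. If $P'\ge Q'$, make $P'-Q'$ free moves that read two letters of the first tape and $2Q'-P'\ge0$ resets; the heads advance by $2(P'-Q')+(2Q'-P')=P'$ and $(P'-Q')+(2Q'-P')=Q'$. If $P'<Q'$, exchange the tapes.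
\end{proof}

The \emph{window alarms} are the triples $(z_0,x,y)$ with $|x|=|y|=4$ such that, for some $p$, the word of $[p]$-components of $x$ or of $y$ is not consistent. By Lemma~\ref{lem:phase}(iii) they never apply to standard words, and by Lemma~\ref{lem:phase}(ii) they fix level $0$ of the digit tracks of a silent pair.

\subsection{The skeleton tests}

To fix level $m+1$ of the second tape we would like to apply a window alarm to four letters at distance $p^{m+1}$. The self-similarity $\operatorname{dig}_p(pn)=\operatorname{dig}_p(n)$ suggests a test of speed $(1,p)$, which compares level $i$ of the first tape with level $i+1$ of the second. Raising an alarm at the first unequal pair of digits would be wrong, since on standard words the digits agree forever only if $Q=pP$. Instead the test skips equal pairs and looks at the unequal ones.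

\begin{example}\label{ex:skel}
Let $p=11$, let both words be standard, and start at $(P,Q)=(22,605)$, where $605=11\cdot55$. The $k$th pair of digits is $(\operatorname{dig}(22+k),\operatorname{dig}(55+k))$. Its entries are equal unless $11\mid k$, and for $k=0,11,22,33$ the pairs are $(2,5),(3,6),(4,7),(5,8)$. Without counting, the test has picked out the letters $5,6,7,8$ at the positions $605,726,847,968$ of the second tape, which are four consecutive multiples of $11^2$. From $(22,11\cdot99)$ the first four unequal pairs are $(2,9),(3,10),(4,1),(5,1)$, and the word $9,10,1,1$ is consistent with phase $9$.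
\end{example}

The first entries of the unequal pairs are required to count $\alpha,\alpha+1,\alpha+2,\alpha+3$; this will guarantee that no relevant position was skipped by an accidental equality. The \emph{skeleton test of speed $(1,p)$} has states $\mathsf{sk}(1,p;\alpha,\eta)$ with $2\le\alpha\le p-5$ and $\eta\in D_p^+$, $|\eta|\le3$. For $g\in A$ and $y=h_0\cdots h_{p-1}\in A^p$ it has the following transitions and alarm triples.
\begin{itemize}
\item \emph{Start:} $(z_0,g,y,\mathsf{sk}(1,p;\alpha,h_0[p]))$ if $g[p]=\alpha\ne h_0[p]$, $2\le\alpha\le p-5$, $h_1[p]=1$ and $h_2[p]=2$.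
\item \emph{Skip:} $(\mathsf{sk}(1,p;\alpha,\eta),g,y,\mathsf{sk}(1,p;\alpha,\eta))$ if $g[p]=h_0[p]$.
\item \emph{Record:} $(\mathsf{sk}(1,p;\alpha,\eta),g,y,\mathsf{sk}(1,p;\alpha,\eta\,h_0[p]))$ if $|\eta|\le2$ and $g[p]=\alpha+|\eta|\ne h_0[p]$.
\item \emph{Alarm:} $(\mathsf{sk}(1,p;\alpha,\eta),g,h_0)$ if $|\eta|=3$, $g[p]=\alpha+3\ne h_0[p]$ and $\eta\,h_0[p]$ is not consistent.
\end{itemize}
The \emph{skeleton test of speed $(p,1)$} is obtained by exchanging the two tapes. An equal pair can only be skipped, and an unequal pair can only be recorded or cause the alarm. So on infinite words $(u,v)$: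
\begin{enumerate}
\item[(S)] A run of the test of speed $(1,p)$ from $(P,Q)$ reaches an alarm if and only if $v_{Q+1}[p]=1$, $v_{Q+2}[p]=2$, the sequence $\xi_k=(u_{P+k}[p],v_{Q+pk}[p])$, $k\ge0$, has at least four unequal pairs, $\xi_0$ is unequal, the first four unequal pairs are $(\alpha+l,y_l)$, $l=0,1,2,3$, for some $\alpha$ with $2\le\alpha\le p-5$, and $y_0y_1y_2y_3$ is not consistent.
\end{enumerate}
The condition on $v_{Q+1},v_{Q+2}$ forces $p\mid Q$ on standard words. Without it, the start $(P,Q)=(2,1)$ would produce the pairs $(2,1),(3,1),(4,1),(5,1)$ and a false alarm.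

\begin{lemma}\label{lem:skelsound}
If $u$ and $v$ are standard, then no run of a skeleton test from any $(P,Q)$ reaches an alarm.
\end{lemma}

\begin{proof}
The hypothesis is symmetric in the tapes, so we consider speed $(1,p)$, and we drop the index $p$. Assume all conditions of (S) except the last; we show that $y_0y_1y_2y_3$ is consistent.

\emph{Reduction to one level.} The word $\operatorname{dig}(Q)\operatorname{dig}(Q+1)\operatorname{dig}(Q+2)$ ends in $1\,2$, so it is consistent with phase $0$. By Lemma~\ref{lem:phase}(iii) it is consistent with phase $Q$, so $Q=pQ_1$ by Lemma~\ref{lem:phase}(i), and $\xi_k=(\operatorname{dig}(P+k),\operatorname{dig}(Q_1+k))$ by (D1). Since $\xi_0$ is unequal, $\tau=Q_1-P\ne0$. Write $\tau=p^m\tau'$ with $p\nmid\tau'$. If $\nu(P+k)<m$, then $\xi_k$ is equal by (D2). In particular $P=p^mn_0$ for an integer $n_0\ge1$, and the remaining $k$ correspond, in increasing order, to the integers $n=(P+k)/p^m\ge n_0$, with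
\[
\xi_k=(\operatorname{dig}(n),\operatorname{dig}(n+\tau')),\qquad n+\tau'=(Q_1+k)/p^m\ge1 .
\]
Call $n\ge n_0$ \emph{visible} if this pair is unequal, and let $n_0<n_1<n_2<n_3$ be the first four visible integers. Then $\operatorname{dig}(n_l)=\alpha+l$ and $y_l=\operatorname{dig}(n_l+\tau')$. If $n\not\equiv0$ and $n\not\equiv-\tau'\pmod p$, the pair is $(n,n+\tau')$ modulo $p$, and $n$ is visible. So invisible integers lie in only two residue classes, $0$ and $-\tau'$. Hence among three consecutive integers $\geq n_0$ one is visible, and among two consecutive integers $\ge n_0$ that are not multiples of $p$ one is visible.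

\emph{No $n_l$ is a multiple of $p$.} This is where the range of $\alpha$ is used. If $p\mid n_l$ with $l\le2$, then one of $n_l+1,n_l+2$ is visible, so $n_{l+1}$ is one of them and $\operatorname{dig}(n_{l+1})\in\{1,2\}$; but $\alpha+l+1\ge3$. If $p\mid n_3$, then $n_3-2$ and $n_3-1$ exceed $n_0$ and one of them is visible, so $n_2$ is one of them and $\operatorname{dig}(n_2)\in\{p-2,p-1\}$; but $\alpha+2\le p-3$.

\emph{Conclusion.} It follows that $n_l\equiv\operatorname{dig}(n_l)=\alpha+l$, so $n_{l+1}-n_l\equiv1\pmod p$. Also $n_{l+1}-n_l\le3$. Hence $n_l=n_0+l$ and $y_l=\operatorname{dig}(n_0+\tau'+l)$ for $l=0,\dots,3$, which is consistent by Lemma~\ref{lem:phase}(iii).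
\end{proof}

Conversely, silence forces the digit tracks to be standard up to any given level, except for a shift. The shift cannot be avoided: windows and skeleton tests raise no alarm on standard words from any $(P,Q)$, hence none on a pair of suffixes of standard words either.

\begin{lemma}\label{lem:structure}
Let $(u,v)\in A^\omega\times A^\omega$ be silent, $p\in\{11,23\}$ and $m\ge0$. There are integers $o_m,o'_m$ and $N_m\ge1$ such that for all $n\ge N_m$
\[
u_n[p]=\operatorname{dig}_p(n-o_m)\ \text{ if } p^{m+1}\nmid n-o_m,\qquad v_n[p]=\operatorname{dig}_p(n-o'_m)\ \text{ if } p^{m+1}\nmid n-o'_m .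
\]
\end{lemma}

\begin{proof}
We use induction on $m$ and drop the index $p$. For $m=0$, all $(z_0,n,n)$ are reachable, so all windows of length $4$ of $(u_n[p])_{n\ge1}$ and $(v_n[p])_{n\ge1}$ are consistent, and Lemma~\ref{lem:phase}(ii) applies.

Assume the statement for $m$, with $o=o_m$ and $o'=o'_m$. We first treat $v$. The letters not yet known are $y_n=v_{o'+p^{m+1}n}[p]$. Choose $n_*$ with $o'+p^{m+1}n_*\ge\max(N_m,p^{m+1})$.

\emph{Claim: for all $n_1\ge n_*$ the word $y_{n_1}y_{n_1+1}y_{n_1+2}y_{n_1+3}$ is consistent.} We start the test of speed $(1,p)$ so that it uses level $m$ of $u$ as a ruler. Let $Q=o'+p^{m+1}n_1$. Each of the four conditions $\alpha+l\ne y_{n_1+l}$, $l=0,\dots,3$, excludes at most one value of $\alpha$, and $\{2,\dots,p-5\}$ has $p-6\ge5$ elements because $p\ge11$; choose $\alpha$ satisfying all four. Choose $P$ with $Q\le P<Q+p^{m+1}$ and $P\equiv o+p^m\alpha\pmod{p^{m+1}}$, and write $P=o+p^mn_0$, so $n_0\equiv\alpha\pmod p$. Then $P\ge Q\ge N_m$, and $P-1\le Q+p^{m+1}-2\le2(Q-1)$, so $(z_0,P,Q)$ is reachable by Lemma~\ref{lem:cone}. We verify the conditions of (S) with the induction hypothesis and (D1), (D2).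
\begin{itemize}
\item For $i=1,2$ we have $v_{Q+i}[p]=\operatorname{dig}(p^{m+1}n_1+i)=i$.
\item If $k\ge1$ and $p^m\nmid k$, then $\nu(k)<m$. Thus $P+k-o=p^mn_0+k$ has level $\nu(k)$ and digit $\operatorname{dig}(k)$, and $Q+pk-o'=p^{m+1}n_1+pk$ has level $\nu(k)+1\le m$ and digit $\operatorname{dig}(k)$. So $\xi_k$ is equal.
\item If $k=p^ml$ with $0\le l\le3$, then $P+k-o=p^m(n_0+l)$ with $n_0+l\equiv\alpha+l\in\{2,\dots,p-2\}$, so $u_{P+k}[p]=\alpha+l$, while $v_{Q+pk}[p]=y_{n_1+l}$. So $\xi_k=(\alpha+l,y_{n_1+l})$ is unequal.
\end{itemize}
If the word were inconsistent, (S) would give an alarm. This proves the claim.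

By Lemma~\ref{lem:phase}(ii) there is $e$ with $y_n\equiv n-e$ for all $n\ge n_*$ with $n\not\equiv e\pmod p$. Put $o'_{m+1}=o'+p^{m+1}e$, and let $n\ge o'+p^{m+1}n_*$ with $p^{m+2}\nmid n-o'_{m+1}$. If $p^{m+1}\nmid n-o'$, then $n-o'$ has level at most $m$ and is congruent to $n-o'_{m+1}$ modulo $p^{m+1}$, so $v_n[p]=\operatorname{dig}(n-o')=\operatorname{dig}(n-o'_{m+1})$ by (D2). Otherwise $n=o'+p^{m+1}n'$ with $n'\ge n_*$, and $n-o'_{m+1}=p^{m+1}(n'-e)$ with $p\nmid n'-e$, so $v_n[p]=y_{n'}\equiv n'-e\equiv\operatorname{dig}(n-o'_{m+1})$; both sides lie in $D_p$, so they are equal.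

The argument used only the level-$m$ statements for $u$ and $v$. These, the family of tests and Lemma~\ref{lem:cone} are symmetric in the tapes, so the test of speed $(p,1)$ gives $o_{m+1}$ for $u$. Let $N_{m+1}$ be the larger of the two thresholds.
\end{proof}

\subsection{The content tests}

For $n\ne0$ let $\nu(n)=(\nu_{11}(n),\nu_{23}(n))\in\mathbb N^2$. The four content tests have the speeds $(s,t)\in\{(1,11),(11,1),(1,23),(23,1)\}$. Put
\[
R_{1,11}=H,\qquad R_{11,1}=H^{-1},\qquad R_{1,23}=V,\qquad R_{23,1}=V^{-1},
\]
where $H^{-1}=\{(\gamma,\gamma'):(\gamma',\gamma)\in H\}$. Since $\nu(1)=(0,0)$, $\nu(11)=(1,0)$ and $\nu(23)=(0,1)$, the condition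
\begin{equation}\label{eq:Rst}
\bigl(\theta(\kappa+\nu(s)),\,\theta(\kappa+\nu(t))\bigr)\in R_{s,t}
\end{equation}
for a cell $\kappa=(i,j)$ is the horizontal condition of \eqref{eq:tiling} if $st=11$ and the vertical one if $st=23$. So the test of speed $(s,t)$, started at $(P,Q)$ with contents not in $R_{s,t}$, should raise an alarm only if $\nu(P)-\nu(s)=\nu(Q)-\nu(t)\in\mathbb N^2$. It has to compare two unbounded levels, for each prime.

After $k$ steps the heads are at $P+sk$ and $Q+tk$. As long as $sk$ has lower level than $P$ and $tk$ has lower level than $Q$, the heads see the digits of $sk$ and $tk$, which are in a fixed ratio. The digit of $P$ enters for the first time when $sk$ reaches the level of $P$, and likewise for $Q$. The question is whether this happens at the same moment on both tapes.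

\begin{example}\label{ex:content}
Let $p=11$, $(s,t)=(1,11)$, and let the words be standard. Start at $P=11$ (level $1$, digit $1$) and $Q=242$ (level $2$, digit $2$). The pairs $(\operatorname{dig}(11+k),\operatorname{dig}(22+k))$ are $(k,k)$ for $1\le k\le10$, and for $k=11$ the pair is $(2,3)$: both entries have been shifted by the starting digits. From $P=11$, $Q=22$ the pair for $k=1$ is $(1,3)$, where only the second entry is shifted. From $P=1$, $Q=242$ it is $(2,1)$, where only the first is. If both starting digits were $1$, the doubly shifted pair would be $(2,2)$ and could not be told from an ordinary one; this is why we start from digit $1$ on the first tape and digit $2$ on the second.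
\end{example}

Fix a speed $(s,t)$ and put $s_p=\operatorname{dig}_p(s)$, $t_p=\operatorname{dig}_p(t)$. A pair $(x,y)\in D_p^2$ is \emph{matched} if $t_px\equiv s_py\pmod p$. Let $J_p=(1+s_p,\,2+t_p)$. Since $23\equiv1\pmod{11}$, the only digit different from $1$ among those of $1,11,23$ is $\operatorname{dig}_{23}(11)=11$:
\begin{center}
\begin{tabular}{l|c|c|c}
 & $(s_p,t_p)$ & $J_p$ & $t_p-2s_p$\\ \hline
$p=11$, all $(s,t)$ & $(1,1)$ & $(2,3)$ & $-1$\\
$p=23$, $(s,t)=(1,23)$ or $(23,1)$ & $(1,1)$ & $(2,3)$ & $-1$\\
$p=23$, $(s,t)=(1,11)$ & $(1,11)$ & $(2,13)$ & $9$\\
$p=23$, $(s,t)=(11,1)$ & $(11,1)$ & $(12,3)$ & $-21$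
\end{tabular}
\end{center}
In all cases $J_p\in D_p^2$, and $J_p$ is not matched, because $t_p(1+s_p)-s_p(2+t_p)=t_p-2s_p\not\equiv0\pmod p$.

\begin{lemma}[Comparison of levels]\label{lem:compare}
Let $n,n'$ be nonzero integers with $\operatorname{dig}_p(n)=1$ and $\operatorname{dig}_p(n')=2$. Put $\mu=\nu_p(n)-\nu_p(s)$ and $\mu'=\nu_p(n')-\nu_p(t)$, and let $\rho_k=(\operatorname{dig}_p(n+sk),\operatorname{dig}_p(n'+tk))$ for those $k\ge1$ with $n+sk\neq0\neq n'+tk$.
\begin{enumerate}
\item[(i)] Let $\mu=\mu'\ge0$. For $1\le k\le p^\mu$ the integers $n+sk$ and $n'+tk$ are nonzero of levels at most $\nu_p(n)$ and $\nu_p(n')$. The pair $\rho_k$ is matched for $1\le k<p^\mu$, and $\rho_{p^\mu}=J_p$.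
\item[(ii)] Let $n,n'\ge1$. If some $\rho_k$ is unmatched and the first such pair equals $J_p$, then $\mu=\mu'\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We drop the index $p$ on $\nu$ and $\operatorname{dig}$. If $\nu(k)<\mu$, then $\nu(sk)<\nu(n)$, and by (D2) and (D1) the integer $n+sk$ is nonzero, of level $\nu(sk)$, with digit $\equiv s_p\operatorname{dig}(k)$. If $\mu\ge0$ and $k=p^\mu$, then $sk$ has level $\nu(n)$ and digit $s_p$, and by (D3) the integer $n+sk$ is nonzero, of level $\nu(n)$, with digit $1+s_p$, since $1+s_p\in D_p$. Replacing $n,s,\mu,1$ by $n',t,\mu',2$ gives the digits $t_p\operatorname{dig}(k)$ and $2+t_p$ for $n'+tk$. If $\mu,\mu'\ge0$ and $1\le k<p^{\min(\mu,\mu')}$, then $\nu(k)<\min(\mu,\mu')$, so $\rho_k\equiv(s_p\operatorname{dig}(k),t_p\operatorname{dig}(k))$ is matched. This proves (i).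

For (ii) we exclude the other cases. If $\mu<0$, then $s=p$, $s_p=1$ and $\nu(n)=0$, so $\operatorname{dig}(n+sk)=1$ for all $k$, while $J_p$ has first entry $2$. If $\mu'<0$, then $t=p$, $t_p=1$ and $\operatorname{dig}(n'+tk)=2$ for all $k$, while $J_p$ has second entry $3$. If $0\le\mu<\mu'$, the pairs with $k<p^\mu$ are matched and $\rho_{p^\mu}=(1+s_p,t_p)$ is unmatched, as $t_p(1+s_p)-s_pt_p=t_p\not\equiv0$; it differs from $J_p$. If $0\le\mu'<\mu$, the pairs with $k<p^{\mu'}$ are matched and $\rho_{p^{\mu'}}=(s_p,2+t_p)$ is unmatched, as $t_ps_p-s_p(2+t_p)=-2s_p\not\equiv0$; it differs from $J_p$.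
\end{proof}

The \emph{content test of speed $(s,t)$} runs this comparison for both primes in parallel and remembers the set $\Phi$ of primes for which it has succeeded. Its states are $\mathsf{ct}(s,t;\Phi)$ with $\Phi\subsetneq\{11,23\}$. Let $x\in A^s$ and $y\in A^t$ have first letters $g$ and $h$.
\begin{itemize}
\item \emph{Start:} $(z_0,x,y,\mathsf{ct}(s,t;\emptyset))$ if $g=(1,1,\gamma)$, $h=(2,2,\gamma')$ and $(\gamma,\gamma')\notin R_{s,t}$.
\item \emph{Step and alarm:} suppose that for each $p\notin\Phi$ the pair $(g[p],h[p])$ is matched or equals $J_p$, and let $\Phi'=\Phi\cup\{p:(g[p],h[p])=J_p\}$. If $\Phi'\ne\{11,23\}$, there is the transition $(\mathsf{ct}(s,t;\Phi),x,y,\mathsf{ct}(s,t;\Phi'))$. If $\Phi'=\{11,23\}$, there is the alarm triple $(\mathsf{ct}(s,t;\Phi),g,h)$.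
\end{itemize}
Since $J_p$ is unmatched, $p$ enters $\Phi$ exactly at the first unmatched $[p]$-pair, provided this pair is $J_p$; otherwise the run cannot continue inside the test. So on infinite words $(u,v)$:
\begin{enumerate}
\item[(C)] A run of the content test of speed $(s,t)$ from $(P,Q)$ reaches an alarm if and only if $u_P=(1,1,\gamma)$ and $v_Q=(2,2,\gamma')$ with $(\gamma,\gamma')\notin R_{s,t}$, and for both $p$ the sequence $(u_{P+sk}[p],v_{Q+tk}[p])$, $k\ge1$, contains an unmatched pair, the first of which equals $J_p$.
\end{enumerate}

This completes the definition of $\mathcal S_{\mathcal D}$: its transitions are the resets, the free moves and those of the eight tests, and its alarm triples are the window alarms and those of the eight tests. All are finite sets given by explicit conditions on words of length at most $23$, so $\mathcal S_{\mathcal D}$ is computable from $\mathcal D$.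

\subsection{Silence and tilings}

\begin{proposition}\label{prop:equiv}
The scanner $\mathcal S_{\mathcal D}$ has a silent infinite pair if and only if $\mathcal D$ tiles $\mathbb N^2$.
\end{proposition}

\begin{proof}
\emph{From a tiling to a silent pair.} Let $\theta$ be a tiling of $\mathbb N^2$ and let $u=v$ be the standard word with $u_n=(\operatorname{dig}_{11}(n),\operatorname{dig}_{23}(n),\theta(\nu(n)))$. Suppose a run reaches an alarming configuration, and let $(z_0,P,Q)$ be its last configuration with state $z_0$. From a state of a test one can only stay in the test or return to $z_0$. So either a window alarm applies at $(P,Q)$, which Lemma~\ref{lem:phase}(iii) excludes, or a run of a single test from $(P,Q)$ reaches an alarm. By Lemma~\ref{lem:skelsound} this is a content test, of speed $(s,t)$ say. By (C), $\operatorname{dig}_p(P)=1$ and $\operatorname{dig}_p(Q)=2$ for both $p$, and Lemma~\ref{lem:compare}(ii) with $(n,n')=(P,Q)$ shows that $\kappa=\nu(P)-\nu(s)=\nu(Q)-\nu(t)$ lies in $\mathbb N^2$. The contents at $P$ and $Q$ are $\theta(\kappa+\nu(s))$ and $\theta(\kappa+\nu(t))$, and by \eqref{eq:Rst} this pair lies in $R_{s,t}$,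 contrary to (C).

\emph{From a silent pair to a tiling.} Let $(u,v)$ be silent and fix $N\ge1$; we tile $[0,N]^2$, which suffices by Section~\ref{sec:prelim}. A test compares a letter of $u$ with a letter of $v$, never two letters of the same word. We therefore color the cells like a checkerboard and read the \emph{even} cells $(i,j)$, those with $i+j$ even, from $u$ and the \emph{odd} cells from $v$; this is why each direction has a test of speed $(1,\cdot)$ and one of speed $(\cdot,1)$.

Apply Lemma~\ref{lem:structure} with $m=N$ for both primes, and call the offsets $o(p)$ and $o'(p)$. Let $X\ge(11\cdot23)^{N+1}$ be at least as large as both thresholds. Then for $n\ge X$ we know $u_n[p]=\operatorname{dig}_p(n-o(p))$ whenever $n-o(p)$ is nonzero of level at most $N$, and likewise for $v$ and $o'(p)$. Let $\kappa=(i,j)\in[0,N]^2$. The interval $[X+1,2X]$ contains $X\ge11^{i+1}23^{j+1}$ integers, so the Chinese remainder theorem allows the following choices.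
\begin{itemize}
\item If $\kappa$ is even, choose $P_\kappa\in[X+1,2X]$ with $P_\kappa\equiv o(11)+11^i\pmod{11^{i+1}}$ and $P_\kappa\equiv o(23)+23^j\pmod{23^{j+1}}$, and put $\theta(\kappa)=u_{P_\kappa}[C]$.
\item If $\kappa$ is odd, choose $Q_\kappa\in[X+1,2X]$ with $Q_\kappa\equiv o'(11)+2\cdot11^i\pmod{11^{i+1}}$ and $Q_\kappa\equiv o'(23)+2\cdot23^j\pmod{23^{j+1}}$, and put $\theta(\kappa)=v_{Q_\kappa}[C]$.
\end{itemize}
Write $\kappa_{11}=i$ and $\kappa_{23}=j$. By (D2), $P_\kappa-o(p)$ is nonzero with $p$-level $\kappa_p$ and $p$-digit $1$, so $u_{P_\kappa}=(1,1,\theta(\kappa))$; and $Q_\kappa-o'(p)$ is nonzero with $p$-level $\kappa_p$ and $p$-digit $2$, so $v_{Q_\kappa}=(2,2,\theta(\kappa))$.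

Consider two neighboring cells $\kappa$ and $\kappa+\nu(p_0)$ of $[0,N]^2$, where $p_0\in\{11,23\}$. Let $(s,t)=(1,p_0)$ if $\kappa$ is even and $(s,t)=(p_0,1)$ if $\kappa$ is odd. Then $\kappa+\nu(s)$ is the even one of the two cells and $\kappa+\nu(t)$ is the odd one. Put $P=P_{\kappa+\nu(s)}$ and $Q=Q_{\kappa+\nu(t)}$. Both $P-1$ and $Q-1$ lie in $[X,2X-1]$, so $(z_0,P,Q)$ is reachable by Lemma~\ref{lem:cone}. Fix $p$ and let $n=P-o(p)$, $n'=Q-o'(p)$. Then $\nu_p(n)-\nu_p(s)=\nu_p(n')-\nu_p(t)=\kappa_p\ge0$, so Lemma~\ref{lem:compare}(i) applies with $\mu=\kappa_p$. For $1\le k\le p^{\mu}$ the integers $n+sk$ and $n'+tk$ are nonzero of level at most $N$, hence $(u_{P+sk}[p],v_{Q+tk}[p])=\rho_k$; these pairs are matched for $k<p^\mu$ and equal to $J_p$ for $k=p^\mu$. This holds for both $p$. Since there is no alarm, (C) shows that $(\theta(\kappa+\nu(s)),\theta(\kappa+\nu(t)))\in R_{s,t}$, which is the condition of \eqref{eq:tiling} for the two cells.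
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
From $\mathcal D$ compute $\mathcal S_{\mathcal D}$ and $L_0=L_{\mathcal S_{\mathcal D}}\subseteq\hat A^*\times B^*$. By Proposition~\ref{prop:equiv}, Lemma~\ref{lem:dichotomy} and Proposition~\ref{prop:language}: if $\mathcal D$ does not tile $\mathbb N^2$, then (I) holds and $L_0$ has the FPP; if it does, then (II) holds, $L_0^*$ is not recognizable and $L_0$ lacks the FPP.

It remains to reduce the alphabets. Enumerate $\hat A$ and $B$, and let $\psi\colon\hat A^*\times B^*\to\{a,c\}^*\times\{b,d\}^*$ be the homomorphism that acts componentwise and sends the $i$th letter of $\hat A$ to $a^ic$ and the $i$th letter of $B$ to $b^id$. It is injective, since a coded word is decoded by cutting after each $c$ or $d$. Let $L=\psi(L_0)$. Homomorphic images of regular word languages are effectively regular, so $L$ is a computable finite union of rectangles, and Lemma~\ref{lem:rect} yields a recognizing triple. The elements of $L$ have nonempty components. Since $L^k=\psi(L_0^k)$ for all $k$ and $\psi$ is injective, $L$ has the FPP if and only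 if $L_0$ has it. If $L$ has the FPP, then $L^*$ is recognizable by Lemma~\ref{lem:rect}. If $\varphi$ recognizes $L^*=\psi(L_0^*)$, then $\varphi\circ\psi$ recognizes $\psi^{-1}(L^*)=L_0^*$; so if $L_0^*$ is not recognizable, neither is $L^*$.
\end{proof}

For the upper bound in Theorem~\ref{thm:class} we use that recognizable trace languages are effectively closed under Boolean operations and concatenation \cite{Fliess,CoriPerrin}. Emptiness is decidable, since $\varphi^{-1}(F)=\emptyset$ exactly if $F$ misses the submonoid generated by the $\varphi(a)$; hence inclusion is decidable. For the star problem the natural certificate is a triple recognizing a language $X$, and the difficulty is to verify $X\subseteq L^*$ without access to $L^*$. The irreducible elements of $X$ resolve it.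

\begin{lemma}\label{lem:upper}
In every trace monoid the star problem and the FPP problem are in $\Sigma^0_1$.
\end{lemma}

\begin{proof}
The language $L$ has the FPP if and only if $L^{n+1}\subseteq L^0\cup\dots\cup L^n$ for some $n$: this inclusion gives $L^{k}\subseteq L^0\cup\dots\cup L^n$ for all $k$ by induction. It can be tested for $n=0,1,2,\dots$.

For a submonoid $X$ put $X_1=X\setminus\{\varepsilon\}$ and $\operatorname{Irr}(X)=X_1\setminus X_1X_1$. Then $X=\operatorname{Irr}(X)^*$ by induction on length, since an element of $X_1X_1$ is a product of two shorter elements of $X$. We claim that $X=L^*$ if and only if $\operatorname{Irr}(X)\subseteq L\subseteq X$. If these inclusions hold, then $X=\operatorname{Irr}(X)^*\subseteq L^*\subseteq X$. If $X=L^*$, an element of $X_1$ is a product of $k\ge1$ nonempty elements of $L$, and it lies in $X_1X_1$ unless $k=1$; so $\operatorname{Irr}(X)\subseteq L$. Hence $L^*$ is recognizable if and only if some recognizable $X$ satisfies $\varepsilon\in X$, $XX\subseteq X$ and $\operatorname{Irr}(X)\subseteq L\subseteq X$. The set $\{\varepsilon\}$ is recognized by sending all letters to $0$ in the multiplicative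 monoid $\{0,1\}$, so $\operatorname{Irr}(X)$ is effectively recognizable and these conditions are decidable for a given triple. We enumerate all triples $(S,\varphi,F)$ with $\varphi(a)\varphi(b)=\varphi(b)\varphi(a)$ for $(a,b)\in I$ and test each one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a) Membership in $\Sigma^0_1$ is Lemma~\ref{lem:upper}. Let $\Theta\subseteq\Sigma$. Commutations do not change the set of letters of a word, so $\mathbb M(\Theta,I)$ is a submonoid of $\mathbb M(\Sigma,I)$. A language $K\subseteq\mathbb M(\Theta,I)$ is recognizable in $\mathbb M(\Theta,I)$ if and only if it is recognizable in $\mathbb M(\Sigma,I)$, effectively: in one direction adjoin to $S$ a new zero element, not in $F$, as the image of the letters in $\Sigma\setminus\Theta$; in the other restrict $\varphi$. The sets $K^k$ and $K^*$ do not depend on the ambient monoid. If $\Theta=\{a,b,c,d\}$ is an induced $C_4$, then $\mathbb M(\Theta,I)=\{a,c\}^*\times\{b,d\}^*$, and Theorem~\ref{thm:main} gives a computable map $\mathcal D\mapsto L\subseteq\mathbb M(\Sigma,I)$ such that ``$\mathcal D$ does not tile $\mathbb N^2$'', ``$L$ has the FPP''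 and ``$L^*$ is recognizable'' are equivalent. The first property is $\Sigma^0_1$-complete, hence so are both problems.

(b) A trace monoid in which any two distinct letters are independent is commutative. So there are distinct dependent letters $a,c\in\Gamma$ and distinct dependent letters $b,d\in\Delta$. As $\Gamma\times\Delta\subseteq I$, they form an induced $C_4$, and (a) applies.

(c) The first claim combines (a) with Richomme's theorem \cite{Richomme}. For the second, if both factors are non-commutative, both problems are undecidable in the product by (b). Now let one factor be commutative; exchanging the names, let it be $\mathbb M(\Delta,I)$. Then distinct letters of $\Delta$ are independent, because distinct dependent letters $b,d$ satisfy $bd\neq db$, and letters of $\Gamma$ are independent of letters of $\Delta$. So two distinct dependent letters both lie in $\Gamma$. An induced $C_4$ in $\Gamma\cup\Delta$ consists of two dependent pairs and would lie in $\Gamma$; by (a) this contradicts the hypothesis that the problems are decidable in $\mathbb M(\Gamma,I)$. Thus the product has no induced $C_4$, and both problems are decidable in it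 by Richomme's theorem.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Berger} Berger, \emph{The undecidability of the domino problem}, 1966.

\bibitem{CoriPerrin} Cori and Perrin, 1985.

\bibitem{Fliess} Fliess, 1974.

\bibitem{Hashiguchi} Hashiguchi, 1979.

\bibitem{Richomme} Richomme, MFCS 1994, LNCS 841, 577--586.

\bibitem{Robinson} Robinson, 1971.

\bibitem{Simon} Simon, 1978.

\bibitem{source} \texttt{http://www.researchgate.net/\allowbreak profile/\allowbreak Arto\_Salomaa/\allowbreak publication/\allowbreak 31594078\_\allowbreak DNA\_\allowbreak computing\_\allowbreak new\_\allowbreak ideas\_\allowbreak and\_\allowbreak paradigms/\allowbreak links/\allowbreak 54d0c3490cf20323c2195d5c.pdf}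

\end{thebibliography}
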